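\title{Substitutional valuations in modal logic are not determined by their values on letters}

\begin{abstract}
Read $\Box A$ as ``every substitution instance of $A$ is true.'' A two-valued valuation of the propositional modal language that obeys this clause and the usual clauses for $\neg$ and $\wedge$ is called substitutional. We disprove the conjecture that such a valuation is determined by its values on the propositional letters: every assignment of truth values to the letters extends to exactly $2^{\aleph_0}$ substitutional valuations. They are built from finite Kripke frames of downsets of finite posets, in which certain points are doubled so that formulas can detect them. We also show that the possible sets of necessary formulas do not depend on the assignment to the letters, and that the greatest of them is the modal logic of the Medvedev frames.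
\end{abstract}

\section{Introduction}

A formula is logically true if it stays true however its letters are reinterpreted. In a propositional language the reinterpretations can be carried out inside the language, by substituting formulas for letters. If the language also contains an operator $\Box$ that is meant to express logical truth, one arrives at the following notion.

Let $\mathcal{L}$ be the set of formulas built from a countably infinite set of propositional letters by means of $\neg$, $\wedge$ and $\Box$. The connectives $\vee$ and $\to$ are the usual abbreviations, $\Diamond=\neg\Box\neg$, $\top=\neg(p_0\wedge\neg p_0)$ for a fixed letter $p_0$, and $\bot=\neg\top$; the empty disjunction is $\bot$. A \emph{substitution} is a map $i$ from letters to formulas, which may contain $\Box$. It extends to all formulas by $i(\neg A)=\neg iA$, $i(A\wedge B)=iA\wedge iB$ and $i(\Box A)=\Box iA$. We write $ki$ for the substitution with $(ki)A=k(iA)$ and $\mathrm{id}$ for the identity substitution. An \emph{assignment} is a map from letters to $\{0,1\}$.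

\begin{definition}
A \emph{substitutional valuation} is a function $v:\mathcal{L}\to\{0,1\}$ such that for all formulas $A,B$:
\begin{itemize}
\item $v(\neg A)=1$ if and only if $v(A)=0$;
\item $v(A\wedge B)=1$ if and only if $v(A)=1$ and $v(B)=1$;
\item $v(\Box A)=1$ if and only if $v(iA)=1$ for every substitution $i$.
\end{itemize}
We put $L_v=\{A: v(\Box A)=1\}$, and we say that $v$ \emph{extends} the assignment $s$ if $v(p)=s(p)$ for every letter $p$.
\end{definition}

The first two clauses reduce the value of a formula to the values of shorter formulas. The third does not: the instances of $p$ include $\Box p$ itself and all longer formulas. So induction on formulas yields neither existence nor uniqueness. It is known (Prucnal; Fine) that substitutional valuations exist, which settles the existence part of H.~Friedman's Problem 42. Uniqueness is Conjecture 12 of \cite{LN}: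
\begin{quote}
\emph{If two substitutional valuations agree on every propositional letter, then they are equal.}
\end{quote}

It helps to see the conjecture as a statement about a fixed point. Every formula is built in a unique way by $\neg$ and $\wedge$ from letters and formulas $\Box C$. Hence, for an assignment $s$ and an arbitrary set $L\subseteq\mathcal{L}$, there is exactly one function $v_{s,L}$ that obeys the two Boolean clauses, extends $s$, and has $v_{s,L}(\Box A)=1$ exactly for $A\in L$. A substitutional valuation $v$ extending $s$ equals $v_{s,L_v}$; in particular \emph{$v$ is determined by its values on the letters together with $L_v$}. Conversely, $v_{s,L}$ is substitutional if and only if, for all $A$,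
\begin{equation}\label{eq:fix}
A\in L\iff v_{s,L}(iA)=1\ \text{ for all substitutions } i .
\end{equation}
The conjecture says that for each $s$ at most one $L$ solves \eqref{eq:fix}. The right-hand side is not monotone in $L$: the formula $\neg\Box p$ satisfies it for $L=\emptyset$ but not for $L=\mathcal{L}$.

The simplest cases speak for uniqueness. For box-free $A$, every substitutional valuation has $v(\Box A)=1$ exactly when $A$ is a tautology: the Boolean clauses give every instance of a tautology the value $1$, and if an assignment falsifies $A$, then replacing each letter by $\top$ or $\bot$ accordingly gives an instance with value $0$. All substitutional valuations agree on $\Diamond\Box C$ for every $C$, however deeply nested (Lemma~\ref{lem:diabox}), and on every formula that is valid on all reflexive transitive Kripke frames (Section~\ref{sec:subst}). Nevertheless the conjecture fails.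

\begin{theorem}\label{thm:false}
Let $G=\Box(\Box(p\to\Box p)\to p)\to p$. For every assignment $s$ there are substitutional valuations $v$ and $u$ extending $s$ with $v(\Box G)=1$ and $u(\Box G)=0$. In particular, the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:count}
For every assignment $s$, exactly $2^{\aleph_0}$ substitutional valuations extend $s$.
\end{theorem}

The next two theorems describe the family of all sets $L_v$. The \emph{Medvedev frame} $M_n$ is the set of nonempty subsets of $\{1,\dots,n\}$ with the accessibility relation $\supseteq$; Kripke semantics is recalled in Section~\ref{sec:kripke}.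

\begin{theorem}\label{thm:transfer}
If $v$ is a substitutional valuation and $s$ is an assignment, there is exactly one substitutional valuation $u$ extending $s$ with $L_u=L_v$. Hence the map that sends $v$ to the pair consisting of its restriction to the letters and $L_v$ is a bijection from the set of substitutional valuations onto the product of the set of assignments with $\{L_v: v \text{ substitutional}\}$.
\end{theorem}

\begin{theorem}\label{thm:greatest}
Among the sets $L_v$ there is a greatest one, namely the set of formulas valid on all Medvedev frames $M_n$, $n\ge1$.
\end{theorem}

Section~\ref{sec:subst} treats an arbitrary substitutional valuation as a Kripke model whose points are substitutions. This gives Theorem~\ref{thm:transfer} and the upper bound in Theorem~\ref{thm:greatest}, and it shows where the Medvedev frames come from. The core of the paper is Theorem~\ref{thm:exist}, which attaches a solution of \eqref{eq:fix} to every class of finite posets closed under isomorphism and disjoint unions. It is stated and tried out on two small cases in Section~\ref{sec:frames} and proved in Section~\ref{sec:detect}. Example~\ref{ex:chain} shows the reason for non-uniqueness: a formula $\Diamond W$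 can be true because of an instance of $W$ that is true because $\Diamond W$ is. Section~\ref{sec:apps} derives Theorems~\ref{thm:false}, \ref{thm:count} and~\ref{thm:greatest}.

\section{Kripke models and a pull-back lemma}\label{sec:kripke}

A \emph{frame} is a set $F$ of \emph{points} with a reflexive and transitive relation $R$; if $xRy$ we say that $x$ \emph{sees} $y$. A \emph{model} on $F$ is a pair $(F,V)$, where $V(p)\subseteq F$ for each letter $p$. Truth at a point is defined by recursion: $x\models p$ if $x\in V(p)$, the clauses for $\neg$ and $\wedge$ are classical, and $x\models\Box C$ if every point seen by $x$ satisfies $C$. Thus $x\models\Diamond C$ if and only if some point seen by $x$ satisfies $C$. By transitivity, $\Box C$ passes from $x$ to the points that $x$ sees, and $\Diamond C$ passes to $x$ from any point that $x$ sees. A formula is \emph{valid} on $F$ if it is true at every point of every model on $F$. A \emph{cluster} is a maximal set of points that see one another, and it is \emph{proper} if it has more than one point. A point is \emph{final} if it sees only itself; at a final point $\Box C$ and $\Diamond C$ have the same truth value as $C$.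

We use three standard facts.

First, validity on $F$ is preserved by substitution. Given $(F,V)$ and $i$, let $V'(p)$ be the set of points where $ip$ is true in $(F,V)$; by induction on $C$, the formula $iC$ is true in $(F,V)$ exactly where $C$ is true in $(F,V')$.

Second, a subset $F'\subseteq F$ that contains every point seen by one of its points is a \emph{generated subframe}. By induction on $C$, the truth of $C$ at a point of $F'$ is the same in a model on $F$ and in its restriction to $F'$.

Third, a map $f:F\to H$ between frames is a \emph{p-morphism} if it satisfies
\begin{itemize}
\item (forth) if $x$ sees $y$, then $f(x)$ sees $f(y)$;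
\item (back) if $f(x)$ sees $w$, then $x$ sees some $y$ with $f(y)=w$.
\end{itemize}
We do not require $f$ to be onto. A p-morphism allows a model on $H$ to be pulled back to $F$. If the fibers of $f$ are defined by formulas, the pull-back is performed by a substitution, and this is how every refuting substitution in this paper is obtained.

\begin{lemma}[Pull-back]\label{lem:pull}
Let $(H,V)$ be a model on a finite frame, let $\varphi_w$ $(w\in H)$ be formulas, and let $i(p)=\bigvee_{w\in V(p)}\varphi_w$ for every letter $p$. Suppose that in a model on a frame $F$ every point $x$ satisfies exactly one $\varphi_w$, say for $w=f(x)$, and that $f:F\to H$ is a p-morphism. Then for all $x\in F$ and all formulas $C$,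
\[
x\models iC \iff f(x)\models C \text{ in } (H,V).
\]
\end{lemma}

\begin{proof}
Induction on $C$. For a letter, $x\models ip$ if and only if $f(x)\in V(p)$. Both sides commute with $\neg$ and $\wedge$. By forth and back, the points seen by $f(x)$ are exactly the points $f(y)$ with $y$ seen by $x$. So $f(x)\models\Box C$ if and only if $f(y)\models C$ for all $y$ seen by $x$, which by the induction hypothesis means $x\models\Box iC$.
\end{proof}

The substitution $i$ depends only on the formulas $\varphi_w$ and on $V$, not on the model on $F$.

An assignment $\alpha$ gives a value $\alpha(C)$ to each box-free formula $C$ by the truth tables. A \emph{partition} is a finite family of box-free formulas that are satisfiable, pairwise inconsistent, and have a tautology as their disjunction; so every assignment satisfies exactly one member, and every member is satisfied by some assignment. Partitions of every size $n\ge1$ exist: with distinct letters $q_1,\dots,q_{n-1}$, take $q_r\wedge\neg q_1\wedge\dots\wedge\neg q_{r-1}$ for $r<n$ together with $\neg q_1\wedge\dots\wedge\neg q_{n-1}$ (which is $\top$ if $n=1$).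

\section{The model of substitutions}\label{sec:subst}

Throughout this section $v$ is an arbitrary substitutional valuation. The clause for $\Box$ resembles the Kripke clause, with substitutions in the role of points. Let $\mathcal{S}$ be the set of all substitutions, and let $k$ see $hk$ for every substitution $h$. This relation is reflexive because $k=\mathrm{id}\,k$, and transitive because $h'(hk)=(h'h)k$. Let $\mathcal{S}_v$ be the model on $\mathcal{S}$ in which the letter $p$ is true at $k$ if and only if $v(kp)=1$.

\begin{lemma}\label{lem:model}
For all $k$ and $C$: $k\models C$ in $\mathcal{S}_v$ if and only if $v(kC)=1$.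
\end{lemma}

\begin{proof}
Induction on $C$, for all $k$ at once. For letters this is the definition, and both sides commute with $\neg$ and $\wedge$. Finally, $v(k\Box C)=v(\Box kC)=1$ if and only if $v(hkC)=1$ for all $h$, that is, $hk\models C$ for all $h$.
\end{proof}

So $v$ is truth at the point $\mathrm{id}$, which sees every point, and $L_v$ is the set of formulas true everywhere in $\mathcal{S}_v$. In particular, a formula valid on all frames has value $1$ under $v$ and belongs to $L_v$. This is why reflexive transitive frames are the right tool for the problem.

\subsection{Changing the values of the letters}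

To change the values of some letters we negate them. The substitution $j$ that does this is an involution up to double negations, so multiplying by $j$ on either side does not change what ``all substitutions'' achieve.

\begin{proof}[Proof of Theorem~\ref{thm:transfer}]
Let $j(p)=p$ if $s(p)=v(p)$ and $j(p)=\neg p$ otherwise, and put $u(A)=v(jA)$. Then $u$ extends $s$ and obeys the Boolean clauses.

The formula $jjp$ is $p$ or $\neg\neg p$, so it is true at the same points of $\mathcal{S}_v$ as $p$. The set of points where a compound formula is true depends only on the corresponding sets for its immediate parts. By induction, $jjC$ and $C$ are true at the same points of $\mathcal{S}_v$, and Lemma~\ref{lem:model} gives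
\begin{equation}\label{eq:jj}
v(kjjC)=v(kC)\quad\text{for all } k \text{ and } C .
\end{equation}
We claim that for every $A$ the following are equivalent:
\[
\text{(a) } v(kA)=1 \text{ for all } k;\qquad \text{(b) } v(ijA)=1 \text{ for all } i;\qquad \text{(c) } v(jiA)=1 \text{ for all } i.
\]
Since $ij$ and $ji$ are substitutions, (a) implies (b) and (c). If (b) holds, take $i=kj$; then $v(kA)=v(kjjA)=1$ by \eqref{eq:jj}. If (c) holds, take $i=jk$; then $v(kA)=v(jjkA)=1$ by \eqref{eq:jj} for the identity substitution and the formula $kA$.

Now $u(\Box A)=v(\Box jA)=1$ if and only if (b) holds. Condition (c) says that $u(iA)=1$ for all $i$, so the equivalence of (b) and (c) makes $u$ substitutional. Condition (a) says that $A\in L_v$, so the equivalence of (a) and (b) gives $L_u=L_v$. A substitutional valuation is determined by its values on letters and its set $L$; this gives the uniqueness of $u$ and the injectivity of the map in the theorem, while the existence of $u$ gives surjectivity.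
\end{proof}

\subsection{Medvedev frames as an upper bound}

Some points of $\mathcal{S}_v$ behave in the same way for every $v$. For an assignment $\alpha$ let $g_\alpha(p)=\top$ if $\alpha(p)=1$ and $g_\alpha(p)=\bot$ otherwise. Further substitution cannot change the value of $\top$ or $\bot$, so from $g_\alpha$ onward the box is idle. To say this precisely, let $C^-$ be the box-free formula obtained from $C$ by erasing all boxes. The formula $(kC)^-$ is $C^-$ with each letter $p$ replaced by $(kp)^-$. Hence for every assignment $\beta$,
\begin{equation}\label{eq:erase}
\beta\bigl((kC)^-\bigr)=\beta_k(C^-),\qquad\text{where } \beta_k(p)=\beta\bigl((kp)^-\bigr).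
\end{equation}

\begin{lemma}\label{lem:diabox}
For all formulas $C$, substitutions $h$ and assignments $\alpha$:
\begin{enumerate}
\item[(a)] $v(hg_\alpha C)=\alpha(C^-)$;
\item[(b)] $v(\Diamond\Box C)=1$ if and only if $C^-$ is satisfiable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $C$, for all $h$ at once. The formula $hg_\alpha p$ is $h\top$ or $h\bot$, and the Boolean clauses give these the values $1$ and $0$. Both sides commute with $\neg$ and $\wedge$. Next, $v(hg_\alpha\Box C)=1$ if and only if $v(h'hg_\alpha C)=1$ for all $h'$. By the induction hypothesis each of these values is $\alpha(C^-)$, and $(\Box C)^-=C^-$.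

(b) Unfolding the clause for $\Box$ twice, $v(\Diamond\Box C)=1$ means that there is $k$ with $v(hkC)=1$ for all $h$. If $\alpha(C^-)=1$, then $k=g_\alpha$ works by (a). Conversely, given such a $k$, take any assignment $\beta$ and $h=g_\beta$. By (a), $\beta((kC)^-)=v(g_\beta kC)=1$, so $\beta_k$ satisfies $C^-$ by \eqref{eq:erase}.
\end{proof}

\begin{proposition}\label{prop:upper}
Every formula in $L_v$ is valid on all frames $M_n$.
\end{proposition}

A countermodel on $M_n$ has to be turned into a substitution instance with value $0$. By Lemma~\ref{lem:pull} it suffices to find a p-morphism $\mathcal{S}\to M_n$ with definable fibers that sends $\mathrm{id}$ to the root $\{1,\dots,n\}$. Apply $k$ to a partition with $n$ members and record which members remain satisfiable. Further substitution can only shrink this set, it can never empty it, and it can shrink it to any nonempty subset.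

\begin{proof}
Suppose that $A$ fails at a point $S_0$ of a model on some Medvedev frame. The points seen by $S_0$ form a generated subframe isomorphic to $M_n$ with $n=|S_0|$. So we may assume that $A$ fails at the root $\{1,\dots,n\}$ of a model $(M_n,V)$.

Let $\ell_1,\dots,\ell_n$ be a partition, let $\delta_e=\Diamond\Box\ell_e$, and for a substitution $k$ put
\[
T(k)=\{e: k\models\delta_e\}=\{e:(k\ell_e)^-\text{ is satisfiable}\},
\]
where the second equality holds by Lemma~\ref{lem:model} and Lemma~\ref{lem:diabox}(b) applied to $C=k\ell_e$. By \eqref{eq:erase}, every assignment $\beta$ satisfies exactly one of the formulas $(k\ell_e)^-$, because $\beta_k$ satisfies exactly one $\ell_e$. So $T(k)\ne\emptyset$, and $T$ maps $\mathcal{S}$ to $M_n$. We show that $T$ is a p-morphism.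

\emph{Forth.} If $\beta$ satisfies $(hk\ell_e)^-$, then $\beta_h$ satisfies $(k\ell_e)^-$ by \eqref{eq:erase}. So $T(hk)\subseteq T(k)$.

\emph{Back.} Let $S=\{e_1,\dots,e_m\}\subseteq T(k)$ be nonempty, with the $e_r$ distinct, and let $\alpha_r$ satisfy $(k\ell_{e_r})^-$. We choose $h$ so that only the assignments $\alpha_1,\dots,\alpha_m$ survive. Let $\rho_1,\dots,\rho_m$ be a partition and put $h(p)=\bigvee\{\rho_r:\alpha_r(p)=1\}$. If $\beta$ is an assignment and $r$ is the unique index with $\beta(\rho_r)=1$, then $\beta_h=\alpha_r$; and every $r$ arises from some $\beta$. By \eqref{eq:erase}, $(hk\ell_e)^-$ is satisfiable if and only if some $\alpha_r$ satisfies $(k\ell_e)^-$. As $\alpha_r$ satisfies this formula for $e=e_r$ only, $T(hk)=S$.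

For $S\in M_n$ let $\varphi_S=\bigwedge_{e\in S}\delta_e\wedge\bigwedge_{e\notin S}\neg\delta_e$. Then $k\models\varphi_S$ if and only if $T(k)=S$. Let $i$ be the substitution of Lemma~\ref{lem:pull}. Since all $\ell_e$ are satisfiable, $T(\mathrm{id})=\{1,\dots,n\}$, where $A$ fails. Hence $\mathrm{id}\not\models iA$, that is, $v(iA)=0$, and so $A\notin L_v$.
\end{proof}

\section{Frames of downsets and the existence theorem}\label{sec:frames}

We now construct solutions of \eqref{eq:fix}, taking for $L$ the set of formulas valid on a class of finite frames. By Proposition~\ref{prop:upper}, a solution other than the logic of the Medvedev frames must be smaller, so we need further frames. We shall see that two features of the Medvedev frames make their logic a solution: finitely many of them sit side by side below a new root in a larger one, and the union of points is again a point. Both features persist when subsets of a set are replaced by downsets of a poset. The new task is to recognize, by formulas, the downsets that are not unions of smaller ones. We mark them by proper clusters.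

\subsection{The frames $N(Z)$}

Let $Z$ be a finite nonempty poset. A \emph{downset} is a subset $D$ such that $e'\le e\in D$ implies $e'\in D$; we write ${\downarrow}e=\{e':e'\le e\}$. Call a downset \emph{doubled} if it has the form ${\downarrow}e$ with $e$ not minimal in $Z$. The points of $N(Z)$ are
\begin{itemize}
\item one point, also written $D$, for each nonempty downset $D$ that is not doubled;
\item two points $({\downarrow}e,0)$ and $({\downarrow}e,1)$ for each non-minimal $e\in Z$.
\end{itemize}
Let $U(x)$ be the underlying downset of the point $x$; we say that $x$ lies \emph{over} $U(x)$. The point $x$ sees $y$ if and only if $U(y)\subseteq U(x)$. Figure~\ref{fig:N} shows an example. The following facts are read off from the definition.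
\begin{itemize}
\item The proper clusters are the pairs of points over doubled downsets.
\item For minimal $b$ the point $\{b\}$ is final, and every point $x$ sees such a point, since $U(x)$ contains a minimal element.
\item If $D$ is a nonempty downset of $Z$, the points $w$ with $U(w)\subseteq D$ form a generated subframe, and it equals $N(D)$, because for elements of $D$ both ${\downarrow}e$ and minimality mean the same in $D$ as in $Z$.
\item If $Z$ is an antichain with $n$ elements, nothing is doubled, every subset is a downset, and $N(Z)$ is a copy of $M_n$.
\end{itemize}

\begin{figure}[ht]
\centering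
\begin{tikzpicture}[>=stealth]
\node (r) at (0,0) {$\{a,a',e\}$};
\node (e0) at (-3.4,1.4) {$({\downarrow}e,0)$};
\node (e1) at (-1.2,1.4) {$({\downarrow}e,1)$};
\node (aa) at (1.8,1.4) {$\{a,a'\}$};
\node (a) at (-1.2,2.8) {$\{a\}$};
\node (b) at (1.8,2.8) {$\{a'\}$};
\draw[<->] (e0) -- (e1);
\draw[->] (r) -- (e0);
\draw[->] (r) -- (e1);
\draw[->] (r) -- (aa);
\draw[->] (e0) -- (a);
\draw[->] (e1) -- (a);
\draw[->] (aa) -- (a);
\draw[->] (aa) -- (b);
\end{tikzpicture}
\caption{The frame $N(Z)$ for the poset $Z=\{a,a',e\}$ whose only strict relation is $a<e$. A point sees itself and every point reachable along arrows. Only the downset ${\downarrow}e=\{a,e\}$ carries two points; $\{a\}$ and $\{a'\}$ are final.}\label{fig:N}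
\end{figure}

Call a class $\mathcal{Z}$ of finite nonempty posets \emph{admissible} if it is nonempty and closed under isomorphism and under disjoint unions of two members. Let $L_{\mathcal{Z}}$ be the set of formulas valid on all frames $N(Z)$ with $Z\in\mathcal{Z}$. It is closed under substitution.

\begin{theorem}\label{thm:exist}
For every admissible class $\mathcal{Z}$ and every assignment $s$ there is a unique substitutional valuation $v$ extending $s$ with $L_v=L_{\mathcal{Z}}$.
\end{theorem}

The only candidate is $v_{s,L_{\mathcal{Z}}}$. So fix $\mathcal{Z}$ and $s$, and write $L=L_{\mathcal{Z}}$ and $v=v_{s,L}$ until the end of Section~\ref{sec:detect}. We must prove \eqref{eq:fix}. We cannot yet use Section~\ref{sec:subst}, since $v$ is not known to be substitutional; all we know is that $v(\Box C)=1$ means $C\in L$.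

\subsection{Valid formulas are true}

As far as a single formula is concerned, $v$ is truth at the root of a large enough model.

\begin{lemma}\label{lem:root}
If $A\in L$, then $v(A)=1$.
\end{lemma}

\begin{proof}
The formula $A$ is built by $\neg$ and $\wedge$ from letters and boxed formulas. Let $\Box C_1,\dots,\Box C_m$ ($m\ge0$) be those of the boxed constituents with $C_r\notin L$. Each $C_r$ fails at a point of a model on some $N(Z_r)$ with $Z_r\in\mathcal{Z}$. Let $Z\in\mathcal{Z}$ be the disjoint union of $Z_1,\dots,Z_m$ and two further copies of a member of $\mathcal{Z}$. Each $Z_r$ is a downset of $Z$, and the generated subframes $N(Z_r)$ of $N(Z)$ are pairwise disjoint because their points lie over nonempty subsets of disjoint sets. Elements of different summands have no common upper bound and there are at least two summands, so $Z$ is not of the form ${\downarrow}e$. Hence exactly one point $x$ lies over $Z$; it sees every point and belongs to no $N(Z_r)$.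

Define a model on $N(Z)$: on $N(Z_r)$ use the model refuting $C_r$, at $x$ give the letters the values $s$, and elsewhere choose arbitrarily. Then $x\not\models\Box C_r$ for each $r$, and $x\models\Box C$ for each constituent $\Box C$ with $C\in L$, since $C$ is valid on $N(Z)$. So every constituent of $A$ has at $x$ the value that $v$ gives it, and therefore so does $A$. As $A$ is valid on $N(Z)$, we get $v(A)=1$.
\end{proof}

Since $L$ is closed under substitution, Lemma~\ref{lem:root} gives the implication from left to right in \eqref{eq:fix}.

\begin{remark}
Closure under disjoint unions is used in Lemma~\ref{lem:root} only, and it cannot be dropped. For the class of one-element posets, $L$ contains $p\to\Box p$ and $\neg p\to\Box\neg p$ but neither $p$ nor $\neg p$, so $v_{s,L}$ gives one of these two implications the value $0$.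
\end{remark}

\subsection{Refuting instances: the plan and two small cases}

For the converse, a formula $A\notin L$ must be given an instance with $v(iA)=0$. Our only access to $v$ on complicated formulas is Lemma~\ref{lem:root}, so the instance must be refuted by way of a formula in $L$. This forces us to control \emph{all} models on \emph{all} frames of the class by one family of formulas.

\begin{lemma}\label{lem:reduce}
Let $A$ fail at the point $w_0$ of a model $(H,V)$ on a finite frame. Suppose that there are formulas $\varphi_w$ $(w\in H)$ such that
\begin{enumerate}
\item[(i)] in every model on every $N(Q)$ with $Q\in\mathcal{Z}$, each point satisfies exactly one $\varphi_w$, and the resulting map $f:N(Q)\to H$ is a p-morphism;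
\item[(ii)] $v(\varphi_{w_0})=1$.
\end{enumerate}
Then $v(iA)=0$ for some substitution $i$.
\end{lemma}

\begin{proof}
Let $i$ be the substitution of Lemma~\ref{lem:pull}; it is the same for all models in (i). If a point $x$ of such a model satisfies $\varphi_{w_0}$, then $f(x)=w_0$ and so $x\not\models iA$. Thus $\varphi_{w_0}\to\neg iA$ lies in $L$ and has value $1$ by Lemma~\ref{lem:root}. By (ii), $v(iA)=0$.
\end{proof}

\begin{example}[Antichains]\label{ex:anti}
Let $\mathcal{Z}$ be the class of finite nonempty antichains, let $H=M_n$ and let $w_0$ be its root. Take $\ell_e$, $\delta_e$ and $\varphi_S$ as in the proof of Proposition~\ref{prop:upper}. In a model on $N(Q)$, with $Q$ an antichain, each final point $\{b\}$ satisfies exactly one $\ell_e$, say for $e=\lambda(b)$. A point $D$ satisfies $\Diamond\Box\ell_e$ if and only if it sees a final point satisfying $\ell_e$. So $f(D)$ is the image $\lambda[D]$. Images are monotone, and for nonempty $S\subseteq\lambda[D]$ the set $\{b\in D:\lambda(b)\in S\}$ is a point seen by $D$ with image $S$. This is (i). For (ii), $\Box\ell_e$ is satisfiable on a one-point frame, so $\neg\Box\ell_e\notin L$ and $v(\delta_e)=1$ for all $e$. The back condition holds because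 the set of formulas $\delta_e$ true at a union is the union of the sets true at its parts.
\end{example}

\begin{example}[The two-element chain]\label{ex:chain}
Let $P$ be the chain $a<e$. The frame $N(P)$ has the cluster $({\downarrow}e,0)$, $({\downarrow}e,1)$ and the final point $\{a\}$. Let $q$ be a letter and
\[
W=q\wedge\Box\bigl(q\to\Diamond(\neg q\wedge\Diamond q)\bigr),\qquad \delta=\Diamond W .
\]
In any model, a point $y\models W$ sees a point $z\models\neg q$ that sees a point $z'\models q$, and $z'\models W$ because the boxed conjunct passes from $y$ to $z'$. So from a point satisfying $\delta$ there starts an infinite path through points satisfying alternately $\delta\wedge q$ and $\delta\wedge\neg q$. On a finite partial order such a path cannot exist, since a path that never stays in place cannot return to a point; so $W$ is not satisfiable there. On $N(P)$ it is: make $q$ true at $({\downarrow}e,1)$ only.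

Consider \eqref{eq:fix} for the single formula $A=\neg W$. For the class of antichains, $\neg W\in L$, so $v(\delta)=0$; Lemma~\ref{lem:root} confirms that no instance of $W$ is true. For the class of all finite nonempty posets, $\neg W\notin L$, so $v(\delta)=1$, and we need a true instance of $W$. The formula $W$ itself will not do, since $q\to\Diamond(\neg q\wedge\Diamond q)$ fails at a final point where $q$ holds. Let $i(q)=\delta\wedge q$ if $s(q)=1$ and $i(q)=\delta\wedge\neg q$ if $s(q)=0$. Then $v(iq)=1$. The alternating path shows that $iq\to\Diamond(\neg iq\wedge\Diamond iq)$ is valid on all frames: a point satisfying $iq$ satisfies $\delta$, so it sees a point of the path where $iq$ fails, and the next point of the path satisfies $iq$. Hence this implication is in $L$, and $v(iW)=1$. The value $v(\delta)=1$ is thus justified by an instance that is true because $v(\delta)=1$, while the value $0$ is equally coherent for the other class. This is the source of non-uniqueness.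

The same formulas handle every $A$ that fails on $N(P)$ at a point of the cluster. In a model on any $N(Q)$, send the points satisfying $\neg\delta$, $\delta\wedge\neg q$, $\delta\wedge q$ to $\{a\}$, $({\downarrow}e,0)$, $({\downarrow}e,1)$. Forth holds because $\neg\delta$ passes to the points seen. Back holds because a point satisfying $\delta$ sees both kinds of points on the path and also a final point, where no alternating path starts and so $\delta$ fails. One of $\delta\wedge q$ and $\delta\wedge\neg q$ has value $1$ under $v$; which one depends on $s(q)$, and the symmetry of the cluster makes the choice harmless.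
\end{example}

\section{Detection formulas}\label{sec:detect}

We combine the two examples. Fix a finite nonempty poset $P$; the target frame is $N(P)$. For each $e\in P$ we want a formula $\delta_e$ saying ``a copy of $e$ is in view'', where minimal elements are detected at final points and non-minimal ones at proper clusters. The set of $e$ with $\delta_e$ true at a point should be a downset of $P$, and at the place where $e$ is detected it should be exactly ${\downarrow}e$.

Let $(\ell_e)$ be a partition indexed by the minimal elements of $P$, and for each non-minimal $e$ let $p_e$ be a letter, these letters being distinct and not occurring in the partition. For minimal $e$ put $\delta_e=\Diamond\Box\ell_e$. For non-minimal $e$ define, by recursion along the order of $P$,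
\begin{gather*}
\pi_e=p_e\wedge\bigwedge_{e'<e}\delta_{e'}\wedge\bigwedge_{\substack{e'\not\le e\\ e'\text{ minimal}}}\neg\delta_{e'}\wedge\bigwedge_{\substack{e'\not\le e\\ e'\text{ non-minimal}}}\Box\neg p_{e'},\\
W_e=\pi_e\wedge\Box\bigl(\pi_e\to\Diamond(\neg\pi_e\wedge\Diamond\pi_e)\bigr),\qquad \delta_e=\Diamond W_e .
\end{gather*}
So $W_e$ is the formula $W$ of Example~\ref{ex:chain} with $\pi_e$ in place of $q$. The second part of $\pi_e$ demands everything below $e$, and the last two parts forbid everything else. For non-minimal $e'\not\le e$ the formula $\neg\delta_{e'}$ is not available, since $\delta_{e'}$ may not be defined before $\delta_e$; the conjunct $\Box\neg p_{e'}$ implies it and keeps the recursion well founded. For the chain $a<e$ we may take $\ell_a=\top$; then $\delta_a$ is valid, $\pi_e$ is equivalent to $p_e$, and we recover the example.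

Let $Q$ be any finite nonempty poset, and fix any model on $N(Q)$. The \emph{type} of a point $x$ is $\tau(x)=\{e\in P: x\models\delta_e\}$. Each $\delta_e$ begins with $\Diamond$, so $\tau(y)\subseteq\tau(x)$ whenever $x$ sees $y$. In particular $\tau(x)$ depends only on $U(x)$. For a nonempty downset $D$ of $Q$ we write $\tau(D)$ for the type of the points over $D$; then $D'\subseteq D$ implies $\tau(D')\subseteq\tau(D)$.

\begin{lemma}\label{lem:type}
\begin{enumerate}
\item[(a)] If $b\in Q$ is minimal, then $\{b\}$ satisfies exactly one $\ell_e$, and $\tau(\{b\})=\{e\}$.
\item[(b)] If $y\models W_e$, then $\tau(y)={\downarrow}e$, and $y$ sees a point $z\models\neg\pi_e$ that sees a point $z'\models W_e$.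
\item[(c)] If $e\in\tau(D)$, there is $b\in D$ with $\tau({\downarrow}b)={\downarrow}e$ such that $b$ is minimal in $Q$ if and only if $e$ is minimal in $P$.
\item[(d)] $\tau(D)$ is a nonempty downset of $P$.
\item[(e)] $\tau(D_1\cup\dots\cup D_m)=\tau(D_1)\cup\dots\cup\tau(D_m)$ for nonempty downsets $D_1,\dots,D_m$ of $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The values of the letters at $\{b\}$ form an assignment, which satisfies exactly one $\ell_e$. At a final point the operators $\Box$ and $\Diamond$ are idle. So for minimal $e'$ the formula $\delta_{e'}$ holds there if and only if $\ell_{e'}$ does. For non-minimal $e'$ it fails, because $W_{e'}$ would give both $\pi_{e'}$ and $\neg\pi_{e'}$.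

(b) We have $y\models\delta_e$ by reflexivity, and $y\models\delta_{e'}$ for $e'<e$ by $\pi_e$. If $e'\not\le e$ is minimal, then $\neg\delta_{e'}$ is a conjunct of $\pi_e$. If $e'\not\le e$ is non-minimal, then $y\models\Box\neg p_{e'}$, while $W_{e'}$ implies $p_{e'}$; so $y$ sees no point satisfying $W_{e'}$. Thus $\tau(y)={\downarrow}e$. By reflexivity $y\models\Diamond(\neg\pi_e\wedge\Diamond\pi_e)$, which gives $z\models\neg\pi_e$ and $z'\models\pi_e$. The boxed conjunct of $W_e$ passes from $y$ to $z'$, so $z'\models W_e$.

(c) Let $x$ lie over $D$. If $e$ is minimal, $x$ sees a point $y\models\Box\ell_e$, and $y$ sees $\{b\}$ for some minimal $b\in U(y)\subseteq D$. Then $\{b\}\models\ell_e$, and $\tau({\downarrow}b)=\{e\}$ by (a). Let $e$ be non-minimal. Among the points seen by $x$ that satisfy $W_e$, choose $y$ with $U(y)$ minimal under inclusion, and take $z,z'$ as in (b). Then $U(z')\subseteq U(z)\subseteq U(y)$, and $U(z')=U(y)$ by the choice of $y$. So $y$ and $z$ both lie over $U(y)$, and they differ because $\pi_e$ separates them. Hence $U(y)$ is doubled: $U(y)={\downarrow}b$ with $b$ non-minimal, and $b\in D$. By (b), $\tau({\downarrow}b)={\downarrow}e$.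

(d) If $e\in\tau(D)$ and $b$ is as in (c), then ${\downarrow}e=\tau({\downarrow}b)\subseteq\tau(D)$. Also $D$ contains a minimal $b$, and $\emptyset\ne\tau(\{b\})\subseteq\tau(D)$ by (a).

(e) The inclusion $\supseteq$ is monotonicity. If $e$ belongs to the left side, the element $b$ of (c) lies in some $D_r$, and $e\in\tau({\downarrow}b)\subseteq\tau(D_r)$.
\end{proof}

Part (c) is where the design of $N(Q)$ enters: $W_e$ forces a proper cluster, and proper clusters lie only over sets ${\downarrow}b$. This localizes every detection at a single element of $Q$, and so gives the additivity (e) that drove Example~\ref{ex:anti}.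

By (d) we can define $f:N(Q)\to N(P)$. If $\tau(x)$ is not doubled, let $f(x)=\tau(x)$. If $\tau(x)={\downarrow}e$ with $e$ non-minimal, let $f(x)=({\downarrow}e,1)$ if $x\models\pi_e$ and $f(x)=({\downarrow}e,0)$ otherwise. In all cases $U(f(x))=\tau(x)$.

\begin{lemma}\label{lem:pmorph}
The map $f:N(Q)\to N(P)$ is a p-morphism.
\end{lemma}

\begin{proof}
Forth is the monotonicity of $\tau$. For back, let $f(x)$ see $w$ and put $E=U(w)\subseteq\tau(x)$.

Suppose first that $E={\downarrow}e$ is doubled; we must reach both points over it. Since $e\in\tau(x)$, the point $x$ sees some $y\models W_e$. By Lemma~\ref{lem:type}(b), $\tau(y)={\downarrow}e$, and $y\models\pi_e$, so $f(y)=({\downarrow}e,1)$. For $z,z'$ as in that lemma, ${\downarrow}e=\tau(z')\subseteq\tau(z)\subseteq\tau(y)={\downarrow}e$ and $z\models\neg\pi_e$, so $f(z)=({\downarrow}e,0)$. Both $y$ and $z$ are seen by $x$.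

Suppose now that $E$ is not doubled, so that $w=E$. For each $e\in E$ choose $b(e)\in U(x)$ with $\tau({\downarrow}b(e))={\downarrow}e$ by Lemma~\ref{lem:type}(c). Let $D=\bigcup_{e\in E}{\downarrow}b(e)$, a nonempty downset contained in $U(x)$, and let $y$ be a point over $D$. Then $x$ sees $y$, and $\tau(y)=\bigcup_{e\in E}{\downarrow}e=E$ by Lemma~\ref{lem:type}(e). Hence $f(y)=w$.
\end{proof}

Lemma~\ref{lem:pmorph} holds for all $P$ and $Q$ and does not mention $\mathcal{Z}$. The class $\mathcal{Z}$ decides only which detection formulas are true under $v$, and for this we need them to be satisfiable on $N(P)$ itself.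

\begin{lemma}\label{lem:sat}
There is a model on $N(P)$ in which $\{e\}\models\Box\ell_e$ for each minimal $e$ and $({\downarrow}e,1)\models W_e$ for each non-minimal $e$. Consequently, if $P$ is a downset of some $Z\in\mathcal{Z}$, then $v(\delta_e)=1$ for all $e\in P$.
\end{lemma}

\begin{proof}
At each final point $\{e\}$ give the letters of the partition values that satisfy $\ell_e$; elsewhere their values are arbitrary. Let $p_e$ be true at $({\downarrow}e,1)$ only. Then $\{e\}\models\Box\ell_e$. We apply Lemma~\ref{lem:type} with $Q=P$. For minimal $e'$ and any point $x$ we have $x\models\delta_{e'}$ if and only if $e'\in U(x)$: if $e'\in U(x)$, then $x$ sees $\{e'\}$; conversely, (c) gives a minimal $b\in U(x)$ with $\tau(\{b\})=\{e'\}$, while $\tau(\{b\})=\{b\}$ by (a).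

We show $y=({\downarrow}e,1)\models W_e$ by induction along the order of $P$. First, $y\models\pi_e$. The letter $p_e$ holds at $y$. For minimal $e'$, the formula $\delta_{e'}$ holds at $y$ exactly if $e'\le e$. For non-minimal $e'<e$, the point $y$ sees $({\downarrow}e',1)$, which satisfies $W_{e'}$ by the induction hypothesis. For non-minimal $e'\not\le e$, the point $y$ does not see $({\downarrow}e',1)$, the only point where $p_{e'}$ holds. Second, $\pi_e$ holds at no point other than $y$, because $p_e$ does not, and $y$ sees $({\downarrow}e,0)$, which satisfies $\neg\pi_e\wedge\Diamond\pi_e$. So $\pi_e\to\Diamond(\neg\pi_e\wedge\Diamond\pi_e)$ holds at all points, and $y\models W_e$.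

If $P$ is a downset of $Z\in\mathcal{Z}$, extend the model arbitrarily from the generated subframe $N(P)$ to $N(Z)$. Then $\neg\Box\ell_e$ (for minimal $e$) and $\neg W_e$ (for non-minimal $e$) are not valid on $N(Z)$, so they are not in $L$. As $\delta_e$ is $\neg\Box\neg\Box\ell_e$ or $\neg\Box\neg W_e$, the definition of $v$ gives $v(\delta_e)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
It remains to show that each $A\notin L$ has an instance with $v(iA)=0$. Let $A$ fail at a point $w_0$ of a model on $N(Z)$, $Z\in\mathcal{Z}$. Put $P=U(w_0)$ and restrict the model to a model $(N(P),V)$ on the generated subframe; $A$ still fails at $w_0$, which lies over $P$. The poset $P$ need not belong to $\mathcal{Z}$. Form the detection formulas for $P$, and for $w\in N(P)$ let $\varphi_w$ be the conjunction of the formulas $\delta_e$ for $e\in U(w)$, the formulas $\neg\delta_e$ for $e\in P\setminus U(w)$, and in addition $\pi_e$ if $w=({\downarrow}e,1)$ and $\neg\pi_e$ if $w=({\downarrow}e,0)$. In any model on any $N(Q)$, the first two groups of conjuncts hold at $x$ if and only if $\tau(x)=U(w)$, so $x\models\varphi_w$ if and only if $f(x)=w$. With Lemma~\ref{lem:pmorph} this is condition (i) of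 Lemma~\ref{lem:reduce}.

By Lemma~\ref{lem:sat}, $v(\delta_e)=1$ for all $e\in P$. If $P$ is not doubled, $\varphi_{w_0}$ is the conjunction of all $\delta_e$, and condition (ii) holds. If $P={\downarrow}e$ with $e$ non-minimal, then one of $\pi_e$ and $\neg\pi_e$ has value $1$, so $v(\varphi_w)=1$ for one of the two points $w$ over $P$. If $w\ne w_0$, let $\sigma$ exchange $w$ and $w_0$ and fix all other points. It is an automorphism of $N(P)$, since the relation depends only on $U$. So $A$ fails at $w$ in the model with $V'(p)=\sigma[V(p)]$, and we use $V'$ and $w$ in place of $V$ and $w_0$. In every case Lemma~\ref{lem:reduce} gives $i$ with $v(iA)=0$.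
\end{proof}

\section{The greatest solution, a second one, and a continuum}\label{sec:apps}

Let $\mathcal{Z}_0$ be the class of finite nonempty antichains and $\mathcal{Z}_1$ the class of all finite nonempty posets. Both are admissible.

\begin{proof}[Proof of Theorem~\ref{thm:greatest}]
The frames $N(Z)$ with $Z\in\mathcal{Z}_0$ are, up to isomorphism, the frames $M_n$. So $L_{\mathcal{Z}_0}$ is the set of formulas valid on all $M_n$. It has the form $L_v$ by Theorem~\ref{thm:exist}, and it contains every $L_v$ by Proposition~\ref{prop:upper}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:false}]
By Theorem~\ref{thm:exist} there are substitutional valuations $v,u$ extending $s$ with $L_v=L_{\mathcal{Z}_0}$ and $L_u=L_{\mathcal{Z}_1}$. We show that $G\in L_{\mathcal{Z}_0}$ and $G\notin L_{\mathcal{Z}_1}$.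

Let $Z$ be an antichain, so that $N(Z)$ is a finite partial order. Suppose that $x\models\Box(\Box(p\to\Box p)\to p)$ and $x\not\models p$. Among the points seen by $x$ where $p$ fails, choose $y$ minimal under inclusion. Every point $z\ne y$ seen by $y$ is a proper subset of $y$; so $z$ and all points seen by $z$ satisfy $p$, and $z\models\Box p$. At $y$ itself $p\to\Box p$ holds because $p$ fails. Hence $y\models\Box(p\to\Box p)$. Since $x$ sees $y$, the assumption on $x$ gives $y\models p$, a contradiction.

Let $Z$ be the chain $a<e$, and let $p$ be false exactly at $({\downarrow}e,0)$. This point sees $({\downarrow}e,1)$, which satisfies $p\wedge\neg\Box p$, so $\Box(p\to\Box p)$ fails at $({\downarrow}e,0)$. At the other two points $p$ holds. Thus $\Box(p\to\Box p)\to p$ holds everywhere, and $G$ fails at $({\downarrow}e,0)$.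
\end{proof}

For Theorem~\ref{thm:count} we need infinitely many posets whose detection formulas are independent of each other. Suppose that $P$ has a greatest element $t$ and that $W_t$ is satisfied on $N(Q)$. Then all of $P$ is in view, and Lemma~\ref{lem:type}(c) chooses for each $e\in P$ an element $\psi(e)\in Q$ with $\tau({\downarrow}\psi(e))={\downarrow}e$. The map $\psi$ is injective, and by monotonicity $\psi(e)\le\psi(e')$ implies $e\le e'$. What $\psi$ preserves is therefore \emph{in}comparability. So we encode in the incomparabilities of our posets a family of graphs none of which embeds in another: cycles of different lengths.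

For $n\ge3$ let $Z_n$ consist of elements $a_0,\dots,a_{n-1}$, elements $c_0,\dots,c_{n-1}$ and a greatest element $t$, where
\[
a_\mu<c_\nu\iff \nu\not\equiv\mu,\ \mu+1 \pmod n,
\]
and there are no further relations. Each $c_\nu$ lies above $n-2\ge1$ of the $a_\mu$, so the minimal elements are exactly the $a_\mu$; this is the reason for $n\ge3$. Let $\Gamma_n$ be the graph on $Z_n\setminus\{t\}$ that joins $a_\mu$ and $c_\nu$ when they are incomparable, and has no other edges. Its edges are $a_\mu c_\mu$ and $a_\mu c_{\mu+1}$ (indices modulo $n$), so $\Gamma_n$ is the cycle $c_0a_0c_1a_1\cdots c_{n-1}a_{n-1}c_0$ of length $2n$.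

For $X\subseteq\{3,4,\dots\}$ let $\mathcal{Z}_X$ be the class of posets isomorphic to finite nonempty disjoint unions of one-element posets and posets $Z_n$ with $n\in X$. It is admissible; the one-element posets keep it nonempty when $X=\emptyset$. For $m\ge3$ fix detection formulas for $P=Z_m$, and let $W^{(m)}$ be the formula $W_e$ for the greatest element $e$ of $Z_m$.

\begin{lemma}\label{lem:cycles}
$\neg W^{(m)}\in L_{\mathcal{Z}_X}$ if and only if $m\notin X$.
\end{lemma}

\begin{proof}
If $m\in X$, then $Z_m\in\mathcal{Z}_X$ and $W^{(m)}$ is satisfied on $N(Z_m)$ by Lemma~\ref{lem:sat}.

Conversely, let $W^{(m)}$ hold at a point $x$ of a model on $N(Q)$ with $Q\in\mathcal{Z}_X$. Primes mark the elements of $P=Z_m$. By reflexivity $t'\in\tau(x)$, so Lemma~\ref{lem:type}(c) gives a non-minimal $b\in Q$ with $\tau({\downarrow}b)={\downarrow}t'=Z_m$. Being non-minimal, $b$ lies in a summand of $Q$ that we may take to be $Z_n$ with $n\in X$. We show that $m=n$.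

For each $e\in Z_m\setminus\{t'\}$ apply Lemma~\ref{lem:type}(c) to $D={\downarrow}b$. It gives $\psi(e)\le b$, an element of $Z_n$, with $\tau({\downarrow}\psi(e))={\downarrow}e$, and $\psi(e)$ is minimal if and only if $e$ is. We have $\psi(e)\ne t$, because $\tau({\downarrow}t)\supseteq\tau({\downarrow}b)=Z_m\ne{\downarrow}e$. So $\psi$ sends each $a'_\mu$ to some $a_{\kappa}$ and each $c'_\nu$ to some $c_{\lambda}$. It is injective, since ${\downarrow}e$ determines $e$. If $\psi(a'_\mu)<\psi(c'_\nu)$, then $\{a'_\mu\}\subseteq{\downarrow}c'_\nu$ by the monotonicity of $\tau$, that is, $a'_\mu<c'_\nu$. Hence $\psi$ maps edges of $\Gamma_m$ to edges of $\Gamma_n$, and the image of $\Gamma_m$ is a cycle of length $2m$ in $\Gamma_n$. Removing an edge from $\Gamma_n$ leaves a path, which contains no cycle; so this cycle uses all $2n$ edges of $\Gamma_n$, and $m=n\in X$.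
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
Since $\mathcal{L}$ is countable, there are at most $2^{\aleph_0}$ functions $\mathcal{L}\to\{0,1\}$. For each $X\subseteq\{3,4,\dots\}$, Theorem~\ref{thm:exist} gives a substitutional valuation $v_X$ extending $s$ with $L_{v_X}=L_{\mathcal{Z}_X}$. By Lemma~\ref{lem:cycles}, $X=\{m\ge3: v_X(\Box\neg W^{(m)})=0\}$. So the valuations $v_X$ are pairwise distinct, and there are $2^{\aleph_0}$ of them.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LN}
\emph{Logical Necessity},
\texttt{https://andrew-bacon.github.io/\allowbreak papers/\allowbreak LogicalNecessityHandbook.pdf}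

\end{thebibliography}
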